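# Joining nearby commuting pairs of unitaries through commuting pairs

All C\*-algebras here are unital, and a path is a norm-continuous map on $[0,1]$ unless we say otherwise.

## 1. Two pairs of $2\times 2$ unitaries, and a uniform problem

Put
$$S=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad T=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad S^2=T^2=1,\quad ST=-TS .$$
Since $S^2=T^2=1$, we have $\exp(iaS)=\cos a+i\sin a\,S$ and $\exp(ibT)=\cos b+i\sin b\,T$. Fix a small $\theta>0$ and take the two commuting pairs
$$(U_0,V_0)=(\exp(i\theta S),\,1),\qquad (U_1,V_1)=(1,\,\exp(i\theta T)).$$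
They are close: $\|U_0-U_1\|=\|V_0-V_1\|=|e^{i\theta}-1|=2\sin(\theta/2)$. The shortest paths between corresponding unitaries are
$$U_t=\exp(i(1-t)\theta S),\qquad V_t=\exp(it\theta T).$$
Do $U_t$ and $V_t$ commute? With $a=(1-t)\theta$ and $b=t\theta$,
$$U_tV_t-V_tU_t=-\sin a\,\sin b\,(ST-TS)=-2\sin a\,\sin b\;ST ,$$
and $ST$ is unitary, so the commutator has norm $2\sin((1-t)\theta)\sin(t\theta)$. This is small, but it is not zero for $0<t<1$.

A detour works. Move $U$ first, from $\exp(i\theta S)$ to $1$, while $V$ stays equal to $1$. Then move $V$ from $1$ to $\exp(i\theta T)$, while $U$ stays equal to $1$. At every moment one of the two unitaries is scalar, so the pair commutes.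

In $M_n$ there is always such a detour, however far apart the pairs are. Two commuting unitary matrices have a common orthonormal eigenbasis, so for some unitary $w$ we have $U=w\,\mathrm{diag}(e^{ia_1},\dots,e^{ia_n})\,w^*$ and $V=w\,\mathrm{diag}(e^{ib_1},\dots,e^{ib_n})\,w^*$. Shrinking all the real numbers $a_k,b_k$ linearly to $0$ joins $(U,V)$ to $(1,1)$ through commuting pairs.

If $A$ is commutative, commutation costs nothing, and the short paths exist as soon as the distances are less than $2$ (fact (F3) below). The number $2$ matters: in $A=C(\mathbb T)$ take $U_0=1$, $U_1=z$, $V_0=V_1=1$. Here $\|1-z\|=2$, but $1$ and $z$ have different winding numbers and are not joined by any path of unitaries.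

In a general C\*-algebra neither argument is available. There are no eigenvectors, a unitary such as $z$ cannot be contracted to $1$, and the short paths do not commute. We ask for something uniform nevertheless: one $\varepsilon$ that works for every algebra. The answer is yes.

**Theorem 1.** There is a universal $\varepsilon>0$ such that for every unital C\*-algebra $A$ and unitaries $U_0,U_1,V_0,V_1\in A$ with $U_iV_i=V_iU_i$ $(i=0,1)$, $\|U_0-U_1\|<\varepsilon$, $\|V_0-V_1\|<\varepsilon$, there are norm-continuous unitary paths $U_t,V_t$ in $A$ from $U_0$ to $U_1$ and from $V_0$ to $V_1$ with $U_tV_t=V_tU_t$ for all $t\in[0,1]$.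

By the example in $C(\mathbb T)$, any such $\varepsilon$ satisfies $\varepsilon\le2$. In Section 7 the second unitary is replaced by a homomorphism from a semiprojective algebra $D$; this is Theorem 2.

## 2. Four facts about unitaries, and bump functions on the circle

For a unitary $U$ and $f\in C(\mathbb T)$ we use the functional calculus $f(U)$. If $U$ commutes with an element $v$, then $U^*$ also commutes with $v$ (multiply $Uv=vU$ by $U^*$ on both sides), so every $f(U)$ commutes with $v$. In particular, the commutant $\{U\}'\cap A$ is closed under adjoints: it is a unital C\*-algebra.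

**(F1)** For $f\in C(\mathbb T)$ and $\eta>0$ there is $\delta>0$, depending only on $f$ and $\eta$, such that $\|f(U)-f(U')\|\le\eta$ for all unitaries $U,U'$ in any C\*-algebra with $\|U-U'\|\le\delta$. To see this, choose a Laurent polynomial $p=\sum a_nz^n$ with $\|f-p\|_\infty\le\eta/3$. Since $\|U^n-U'^n\|\le|n|\,\|U-U'\|$, we get $\|f(U)-f(U')\|\le\frac{2\eta}3+\sum|a_n||n|\,\|U-U'\|$.

**(F2)** If $y$ is invertible, $y|y|^{-1}$ is a unitary, called the polar unitary of $y$, and $\|y|y|^{-1}-y\|=\|1-|y|\|\le\|1-y^*y\|$. The inequality holds because $1-|y|=(1+|y|)^{-1}(1-|y|^2)$ and $\|(1+|y|)^{-1}\|\le1$. If moreover $\|y-U\|\le\tau<1$ for a unitary $U$, then $U^*y=1+u$ with $\|u\|\le\tau$, so $y$ is invertible and $\|1-y^*y\|=\|1-(1+u)^*(1+u)\|\le2\tau+\tau^2$. Therefore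
$$\|y|y|^{-1}-U\|\le 3\tau+\tau^2\le4\tau. \tag{1}$$

**(F3)** If $V,V'$ are unitaries in a C\*-algebra $B$ with $\|V-V'\|<2$, then $\|1-V^*V'\|<2$, so $-1$ is not in the spectrum of $V^*V'$, and $t\mapsto V\exp(t\log(V^*V'))$ with the principal logarithm is a unitary path in $B$ from $V$ to $V'$.

**(F4)** For $X,Y\ge0$ we have $\|X^{1/2}-Y^{1/2}\|\le\|X-Y\|^{1/2}$. With $d=\|X-Y\|$ we have $X\le Y+d$. The square root is operator monotone, so $X^{1/2}\le(Y+d)^{1/2}\le Y^{1/2}+d^{1/2}$; now exchange $X$ and $Y$.

We also use repeatedly: if $X\ge0$ and $Xc=0$, then $X^{1/2}c=0$, because $\|X^{1/2}c\|^2=\|c^*Xc\|$; and if $Xc=c$, then $f(X)c=f(1)c$ for every $f$ continuous on the spectrum of $X$ and at $1$, by polynomial approximation (on the spectrum together with the point $1$).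

**Notation on the circle.** Write $e(s)=e^{2\pi is}$. Let $c_0=\frac14$, $c_1=\frac34$, and for $r<\frac14$ let $K_j(r)=\{e(s):|s-c_j|\le r\}$, a closed arc centered at $i$ when $j=0$ and at $-i$ when $j=1$. We say that $g\in C(\mathbb T)$ is *supported in* $K$ if $g$ vanishes off $K$. For $r<r'<\frac14$ let $b_j^{r,r'}:\mathbb T\to[0,1]$ be continuous, equal to $1$ on $K_j(r)$ and to $0$ off $K_j(r')$. For example, $b_0^{.20,.21}$ lives where $.04\le s\le.46$ and $b_1^{.20,.21}$ where $.54\le s\le.96$, so their product is $0$.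

## 3. Degree-one maps that stand still on two arcs

By (F3), if $V_*$ is a unitary with $\|V_0-V_*\|<2$, and a unitary $X$ commutes with both $V_0$ and $V_*$, then $(X,V_0)$ is joined to $(X,V_*)$: use the path of (F3) inside $\{X\}'\cap A$. So we may try to move one member of the pair at a time, as in Section 1. This requires a way to produce unitaries that commute *exactly* with something.

The first thing to try is averaging over the spectrum. Let $f,s\in C(\mathbb T)$, with $f$ equal to a constant $\lambda$ on the support of $s$. Then $f(U)s(U)=\lambda s(U)$, so for any $v\in A$ whatsoever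
$$f(U)\,s(U)vs(U)=\lambda\,s(U)vs(U)=s(U)vs(U)\,f(U).$$
So cut $V$ into pieces by a partition of unity, $x=\sum_s s(U)Vs(U)$ with $\sum_s s^2=1$, and replace $U$ by $f(U)$ with $f$ locally constant. However, we must also deform $U$ to $f(U)$. In $C(\mathbb T)$, with $U=z$, this forces $f$ to have degree one, while a continuous function on $\mathbb T$ that is locally constant at every point is constant. So $f$ has to move on at least one arc, and on that arc the displayed computation says nothing. The pieces $s(U)Vs(U)$ over a moving arc must commute with $f(U)$ for another reason, and the one reason at hand is that $V=V_j$ and $s(U),(fs)(U)$ are functions of $U_j$, for the same $j$.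

A tilted version of the opening example shows that being near $U_j$ is not enough. Let $S_\varphi=\cos\varphi\,S+\sin\varphi\,T$, so $S_\varphi^2=1$, and take
$$U_0=-i\exp(i\theta S),\quad V_0=S,\qquad U_1=-i\exp(i\theta S_\varphi),\quad V_1=S_\varphi .$$
For small $\varphi>0$ both distances are small, since $\|S-S_\varphi\|=2\sin(\varphi/2)$ and $\|U_0-U_1\|=\sin\theta\,\|S-S_\varphi\|$. Suppose $0<\theta<.24\pi$, so that the spectrum of $U_0$ lies inside $K_1(.12)$, and suppose $s=1$ on $K_1(.12)$. Then $s(U_0)V_1s(U_0)=S_\varphi$. If $f$ runs along this arc at constant speed $\frac{25}{12}$ and fixes its center $-i$ (the map $G$ below does), then $f(U_0)=-i\exp(i\tfrac{25}{12}\theta S)$, and its commutator with $S_\varphi$ is $\sin(\frac{25}{12}\theta)\sin\varphi\,(ST-TS)$ up to a factor of modulus one. This is not zero. With $U_1$ in place of $U_0$ the commutator vanishes.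

So we use *two* moving arcs, one for each given pair. We shall build a unitary $U_*$ that agrees exactly with $U_0$ over the arc around $i$ and exactly with $U_1$ over the arc around $-i$. The next step is to fix maps of the circle adapted to this.

**The maps.** Let $s_j$ be $1$ on $K_j(.12)$, $0$ off $K_j(.14)$, and linear in $s$ in between. The function $1-s_0^2-s_1^2$ vanishes on $K_0(.12)\cup K_1(.12)$. Let $m$ be its square root on $\{e(s):|s|\le\frac14\}$ and $0$ elsewhere, and let $m'$ be its square root on $\{e(s):|s-\frac12|\le\frac14\}$ and $0$ elsewhere. These are continuous functions into $[0,1]$ with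
$$s_0^2+s_1^2+m^2+m'^2=1, \tag{2}$$
$m$ is supported in $\{e(s):|s|\le.13\}$, and $m'$ in $\{e(s):|s-\frac12|\le.13\}$.

Let $\gamma:[0,1]\to[0,1]$ be $0$ on $[0,.13]$, linear from $0$ to $\frac12$ on $[.13,.37]$, $\frac12$ on $[.37,.63]$, linear from $\frac12$ to $1$ on $[.63,.87]$, and $1$ on $[.87,1]$. Put $G(e(s))=e(\gamma(s))$ for $s\in[0,1]$; this is well defined and continuous since $\gamma(0)=0$, $\gamma(1)=1$. On the support of $m$ we have $G=1$, and on the support of $m'$ we have $G=-1$:
$$Gm=m,\qquad Gm'=-m'. \tag{3}$$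
So $G$ moves only over $K_0(.12)$ and $K_1(.12)$. Next let, for $u\in[0,1]$,
$$\hat g_0(e(u))=e(\min(2u,1)),\qquad \hat g_1(e(u))=e(\max(2u-1,0)),$$
$$\hat g_t(e(u))=e\big((1-t)\min(2u,1)+t\max(2u-1,0)\big).$$
All the lifts send $0\mapsto0$ and $1\mapsto1$, so $\hat g_t$ is a homotopy of maps $\mathbb T\to\mathbb T$. Put $g_j=\hat g_j\circ G$. The lift $\min(2\gamma(s),1)$ of $g_0$ moves only on $[.13,.37]$, and the lift $\max(2\gamma(s)-1,0)$ of $g_1$ only on $[.63,.87]$; elsewhere they are $0$ or $1$. Hence
$$g_j-1\ \text{ is supported in }K_j(.12),\qquad j=0,1. \tag{4}$$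
Each $g_j$ is homotopic to $\mathrm{id}_{\mathbb T}$, by linear interpolation between its lift and $s\mapsto s$; all these lifts fix $0$ and $1$.

As an example, let $U=\mathrm{diag}(1,i,-1,-i)$. From $\gamma(\frac14)=\frac14$, $\gamma(\frac12)=\frac12$, $\gamma(\frac34)=\frac34$ we get $G(U)=U$, $g_0(U)=\mathrm{diag}(1,-1,1,1)$ and $g_1(U)=\mathrm{diag}(1,1,1,-1)$. Each $g_j$ sees only one half of the spectrum.

**The route.** Suppose $U_*$ agrees with $U_j$ over $K_j(.14)$, and let $W=G(U_*)$. By (4), $g_0(U_0)=g_0(U_*)=\hat g_0(W)$ and $g_1(U_1)=\hat g_1(W)$. Therefore a unitary $V_*$ that commutes with $W$ and is close to $V_0$ and $V_1$ gives a chain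
$$(U_0,V_0)\to(g_0(U_0),V_0)\to(g_0(U_0),V_*)=(\hat g_0(W),V_*)\to(\hat g_1(W),V_*)=(g_1(U_1),V_*)\to(g_1(U_1),V_1)\to(U_1,V_1).$$

To glue $U_0$ and $U_1$ into one $U_*$ with *exact* agreement, we shall need that spectral pieces of $U_0$ near $i$ and of $U_1$ near $-i$ are exactly orthogonal. For close $U_0,U_1$ the product of such pieces is small, but perhaps not zero. Section 4 corrects this by a conjugation with a unitary near $1$.

One cannot ask such a conjugation for more, for instance to make $wU_1w^*$ commute with $U_0$. Take $U_0=\exp(i\theta S)$ and $U_1=\exp(i\theta T)$ with $0<\theta<\pi$; their distance is $\sin\theta\,\|S-T\|=\sqrt2\sin\theta$. If $wU_1w^*$ commutes with $U_0$, then $wTw^*$ commutes with $S$, is diagonal with eigenvalues $\pm1$, so $wTw^*=\pm S$, and $\sqrt2=\|T\mp S\|=\|T-wTw^*\|\le2\|w-1\|$. Thus $\|w-1\|\ge1/\sqrt2$ however small $\theta$ is. Only pieces over separated arcs can be straightened out.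

## 4. Making separated spectral pieces exactly orthogonal

**Lemma 1.** For every $\eta>0$ there is $\delta>0$ such that if $U_0,U_1\in A$ are unitaries with $\|U_0-U_1\|<\delta$, then there is a unitary $w\in A$ with $\|w-1\|\le\eta$ and
$$g(U_0)\,h(wU_1w^*)=0\quad\text{whenever } g\text{ is supported in }K_0(.20)\text{ and }h\text{ in }K_1(.16).$$

We want $w$ to carry the part of $U_1$ over $K_1(.16)$ into the part of the algebra annihilated on the left by every such $g(U_0)$. If $\alpha$ is a bump equal to $1$ on $K_0(.20)$, multiplying on the left by $1-\alpha(U_0)$ does this, but it is not isometric. Its polar part would be, but polar parts need not lie in $A$. The remedy is to use bumps of several widths: where the narrow bump $\rho$ lives, a wider one is $1$, and the polar part cut down by $\rho$ is a norm limit in $A$.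

*Proof.* Put $\alpha=b_0^{.20,.21}$, $\beta=b_1^{.20,.21}$, $\beta'=b_1^{.18,.19}$, $\rho=b_1^{.16,.17}$. Comparing the arcs, we have $\alpha\beta=0$, $\beta\beta'=\beta'$, $\beta'\rho=\rho$ as functions. From now on $\alpha$ stands for $\alpha(U_0)$, and $\beta,\beta',\rho$ stand for the functions of $U_1$. The function $\alpha$ does *not* commute with the other three in general.

**Step 1. Measure the failure of orthogonality.** Let $\gamma=\|\alpha(U_0)\beta(U_1)\|$ (a number, for this proof only). Since $\alpha(U_1)\beta(U_1)=0$,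
$$\gamma=\|(\alpha(U_0)-\alpha(U_1))\beta(U_1)\|\le\|\alpha(U_0)-\alpha(U_1)\| .$$
By (F1), $\gamma$ is as small as we like if $\delta$ is small, uniformly in $A$. Put $\gamma'=4\gamma+\sqrt{8\gamma}$. Choose $\delta$ so small that $\gamma\le\frac14$, $\gamma'<1$ and $4\gamma'\le\eta$.

**Step 2. The compressed piece is bounded below where $\rho$ lives.** This is what lets its polar part survive in $A$. Let $t=1-\alpha\beta$ and
$$z=(1-\alpha)\beta'=\beta'-\alpha\beta\beta'=t\beta',\qquad a=z^*z=\beta't^*t\beta' .$$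
Since $\|t-1\|\le\gamma$, we have $t^*t\ge(1-\gamma)^2=:\kappa>0$, so $a\ge\kappa\beta'^2$. Inversion reverses order, so $(a+\frac1n)^{-1}\le(\kappa\beta'^2+\frac1n)^{-1}$. As $\beta'\rho=\rho$, we have $(\kappa\beta'^2+\frac1n)^{-1}\rho=(\kappa+\frac1n)^{-1}\rho$, hence
$$\Big\|\rho\,\tfrac1n\big(a+\tfrac1n\big)^{-1}\rho\Big\|\le\frac{1/n}{\kappa+1/n}\le\frac1{n\kappa}. \tag{5}$$

**Step 3. Construct the cut-down polar part $r$.** Let $e_n=(a+\frac1n)^{-1/2}$ and $r_n=ze_n\rho$. For $m\le n$ and $x\ge0$ put
$$\Delta(x)=\sqrt x\,\big((x+\tfrac1n)^{-1/2}-(x+\tfrac1m)^{-1/2}\big)\ge0 .$$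
The first term of $\Delta$ is at most $1$, and the second is $\sqrt{x/(x+1/m)}\ge x/(x+1/m)$. So $\Delta(x)\le1-\frac{x}{x+1/m}=\frac{1/m}{x+1/m}\le1$, and therefore $\Delta^2\le\Delta\le\frac{1/m}{x+1/m}$. Since $(r_n-r_m)^*(r_n-r_m)=\rho(e_n-e_m)a(e_n-e_m)\rho=\rho\,\Delta(a)^2\rho$, (5) gives
$$\|r_n-r_m\|^2\le\Big\|\rho\,\tfrac1m\big(a+\tfrac1m\big)^{-1}\rho\Big\|\le\frac1{m\kappa}.$$
So $r_n\to r\in A$ in norm. Moreover $r_n^*r_n=\rho\,a(a+\frac1n)^{-1}\rho=\rho\big(1-\frac1n(a+\frac1n)^{-1}\big)\rho\to\rho^2$ by (5). Finally $r_n\in zA$. Altogether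
$$r^*r=\rho^2,\qquad\|r\|\le1,\qquad r\in\overline{zA}\subset\overline{(1-\alpha)A}. \tag{6}$$

**Step 4. Show $\|r-\rho\|\le4\gamma$.** This will make $w$ close to $1$. First, $z\rho=(1-\alpha)\beta'\rho=(1-\alpha)\rho$, and $\beta\rho=\beta\beta'\rho=\rho$, so
$$\|z\rho-\rho\|=\|\alpha\rho\|=\|\alpha\beta\rho\|\le\gamma .$$
Second, $r_n-z\rho=ze_n\big(1-(a+\frac1n)^{1/2}\big)\rho$, with $\|ze_n\|^2=\|e_nae_n\|\le1$. Letting $n\to\infty$, and using $1-a^{1/2}=(1+a^{1/2})^{-1}(1-a)$,
$$\|r-z\rho\|\le\|(1-a^{1/2})\rho\|\le\|(1-a)\rho\| .$$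
Since $a=\beta'(1-\alpha)^2\beta'$ and $\beta'\rho=\rho$, we have $(1-a)\rho=\beta'\big(1-(1-\alpha)^2\big)\rho=\beta'(2\alpha-\alpha^2)\rho$, of norm at most $2\|\alpha\rho\|+\|\alpha^2\rho\|\le3\gamma$. The two estimates add up to $4\gamma$.

**Step 5. Complete $r$ to a unitary near $1$.** Let
$$y=r\rho+(1-rr^*)^{1/2}(1-\rho^2)^{1/2}.$$
By Step 4, $\|r\rho-\rho^2\|\le4\gamma$ and $\|rr^*-\rho^2\|\le\|(r-\rho)r^*\|+\|\rho(r-\rho)^*\|\le8\gamma$. Writing $1=\rho^2+(1-\rho^2)^{1/2}(1-\rho^2)^{1/2}$ and using (F4),
$$\|y-1\|\le4\gamma+\big\|(1-rr^*)^{1/2}-(1-\rho^2)^{1/2}\big\|\le4\gamma+\sqrt{8\gamma}=\gamma'<1 .$$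
So $y$ is invertible. Let $w=y|y|^{-1}$. By (1) with $U=1$, $\|w-1\|\le4\gamma'\le\eta$.

**Step 6. On the piece under $\rho$, $w$ acts exactly as $r$.** Let $c\in A$ with $\rho c=c$. Then $(1-\rho^2)c=0$, so $(1-\rho^2)^{1/2}c=0$ and $yc=r\rho c=rc$. Next,
$$(1-rr^*)rc=r(1-r^*r)c=r(c-\rho^2c)=0,$$
so $(1-rr^*)^{1/2}rc=0$, and
$$y^*yc=y^*rc=\rho r^*rc+(1-\rho^2)^{1/2}(1-rr^*)^{1/2}rc=\rho^3c=c .$$
Hence $|y|^{-1}c=c$ and $wc=yc=rc$.

**Step 7. Conclude.** Let $h$ be supported in $K_1(.16)$. There $\rho=1$, so $c=h(U_1)$ satisfies $\rho c=c$, and $h(wU_1w^*)=w\,h(U_1)\,w^*=r\,h(U_1)\,w^*$. Let $g$ be supported in $K_0(.20)$. There $\alpha=1$, so $g(U_0)(1-\alpha)=0$, and $g(U_0)r=0$ by (6). Thus $g(U_0)h(wU_1w^*)=0$. $\square$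

## 5. Gluing $U_0$ over one arc to $U_1$ over the other

**Lemma 2.** Let $U_0,U_1\in A$ be unitaries with $\tau:=\|U_0-U_1\|\le.01$ such that $g(U_0)h(U_1)=0$ for all $g$ supported in $K_0(.20)$ and $h$ in $K_1(.16)$. Then there is a unitary $U_*\in A$ with $\|U_*-U_0\|\le4\tau$ and
$$g(U_*)=g(U_j)\quad\text{for all }g\text{ supported in }K_j(.14),\ j=0,1.$$

*Proof.*

**Step 1. Construct $U_*$.** We cut with a function of $U_0$. Let $e=b_0^{.16,.20}(U_0)$ and
$$y=e^{1/2}U_0e^{1/2}+(1-e)^{1/2}U_1(1-e)^{1/2}.$$
As $e$ commutes with $U_0$, we have $U_0=e^{1/2}U_0e^{1/2}+(1-e)^{1/2}U_0(1-e)^{1/2}$, so $y-U_0=(1-e)^{1/2}(U_1-U_0)(1-e)^{1/2}$ and $\|y-U_0\|\le\tau$. Let $U_*=y|y|^{-1}$. By (1), $\|U_*-U_0\|\le4\tau$, hence $\|U_*-U_1\|\le5\tau$.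

**Step 2. Show that $U_*$ acts like $U_j$ on elements over $K_j(.16)$.** Let $c=g(U_j)$ with $g$ supported in $K_j(.16)$. The elements $U_jc$ and $U_j^*c$ are of the same form.

If $j=0$, then $ec=c$, so $e^{1/2}c=c$ and $(1-e)^{1/2}c=0$. Since the same holds for $U_0c$ and $U_0^*c$, we get $yc=e^{1/2}U_0c=U_0c$ and $y^*c=U_0^*c$. If $j=1$, then $ec=0$ by hypothesis, because $b_0^{.16,.20}$ is supported in $K_0(.20)$. So $e^{1/2}c=0$ and $(1-e)^{1/2}c=c$, also for $U_1c$ and $U_1^*c$, which gives $yc=U_1c$ and $y^*c=U_1^*c$. This is where exact orthogonality is used; a merely small product would give merely approximate identities.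

In both cases $y^*yc=y^*(U_jc)=U_j^*U_jc=c$, so $|y|^{-1}$ fixes every element of this form. Therefore
$$U_*c=y|y|^{-1}c=U_jc,\qquad U_*^*c=|y|^{-1}y^*c=|y|^{-1}(U_j^*c)=U_j^*c .$$

**Step 3. Pass from the action on $c$ to equality of functions.** What could still go wrong is that $U_*$ has spectrum over $K_j(.14)$ elsewhere; closeness of $U_*$ and $U_j$ excludes this. Represent $A$ faithfully (and unitally) on a Hilbert space $H$, and let $P=1_{K_j(.15)}(U_j)$ be the spectral projection. With $c=b_j^{.15,.16}(U_j)$ we have $cP=P$, so Step 2 gives $U_*P=U_jP$ and $U_*^*P=U_j^*P$. Then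
$$PU_*=(U_*^*P)^*=(U_j^*P)^*=PU_j=U_jP=U_*P ,$$
so $P$ commutes with $U_*$, and both $U_*$ and $U_j$ split along $H=PH\oplus(1-P)H$ and agree on $PH$.

On $(1-P)H$ the unitary $U_j$ has spectrum in $\overline{\mathbb T\setminus K_j(.15)}$. As $\|U_*-U_j\|\le5\tau\le.05$ and the operators are normal, the spectrum of $U_*|_{(1-P)H}$ lies within distance $.05$ of that set. But the distance from $K_j(.14)$ to $\overline{\mathbb T\setminus K_j(.15)}$ is $|e(.01)-1|=2\sin(.01\pi)>.06$. So for $g$ supported in $K_j(.14)$ we have $g(U_*|_{(1-P)H})=0$, and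
$$g(U_*)=g(U_j|_{PH})\oplus0=g(U_j)P=g(U_j),$$
the last equality because $g$ is supported in $K_j(.15)$. $\square$

## 6. The intermediate pair $(W,V_*)$ and the five-part path

We now prove Theorem 1.

**Step 1. Choose $\varepsilon$.** All later smallness is reserved here. By (F1) choose $\tau_0\in(0,.01]$ such that $\|U-U'\|\le4\tau_0$ implies $\|s(U)-s(U')\|\le\frac1{20}$ for $s\in\{s_1,m,m'\}$. Let $\delta$ be as in Lemma 1 for $\eta=\tau_0/4$, and put $\varepsilon=\min(\delta,\tau_0/2)$. None of this depends on $A$.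

**Step 2. Reduce to the orthogonal situation.** Let $U_i,V_i$ be as in the theorem and take $w$ from Lemma 1. Since $\|w-1\|<2$, (F3) gives a unitary path $w_t$ from $1$ to $w$, and $(w_tU_1w_t^*,w_tV_1w_t^*)$ joins $(U_1,V_1)$ to $(wU_1w^*,wV_1w^*)$ through commuting pairs. Also
$$\|U_0-wU_1w^*\|\le\varepsilon+2\|w-1\|\le\tfrac{\tau_0}2+2\cdot\tfrac{\tau_0}4=\tau_0 ,$$
and likewise $\|V_0-wV_1w^*\|\le\tau_0$. So it suffices to join $(U_0,V_0)$ to the conjugated pair. Rename the conjugated pair $(U_1,V_1)$. Now $\|U_0-U_1\|,\|V_0-V_1\|\le\tau_0\le.01$, and the hypotheses of Lemma 2 hold. Let $U_*$ be as in Lemma 2, so $\|U_*-U_0\|\le4\tau_0$, and put $W=G(U_*)$.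

**Step 3. Average, using each $V_j$ over its own arc.** The aim is an element near $V_0$ and $V_1$ that commutes exactly with $W$. With $s_0,s_1,m,m'$ evaluated at $U_*$, let
$$x=s_0V_0s_0+s_1V_1s_1+mV_0m+m'V_0m' .$$

We check that every summand commutes with $W$. Over the gaps, (3) gives $Wm(U_*)=m(U_*)=m(U_*)W$, so $W\,mV_0m=mV_0m=mV_0m\,W$; similarly $W\,m'V_0m'=-m'V_0m'=m'V_0m'\,W$. Over the arcs, $s_j$ and $q_j:=Gs_j$ are both supported in $K_j(.14)$, so by Lemma 2
$$s_j(U_*)=s_j(U_j),\qquad W s_j(U_*)=s_j(U_*)W=q_j(U_*)=q_j(U_j),$$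
and these commute with $V_j$. Hence
$$W\,s_jV_js_j=q_j(U_j)V_js_j(U_j)=V_j\,(q_js_j)(U_j)=s_j(U_j)V_jq_j(U_j)=s_jV_js_j\,W .$$
So $x$ commutes with $W$.

**Step 4. Show that $x$ is close to $V_0$, so that it has a usable polar unitary.** By (2), $V_0=\sum_s s(U_*)^2V_0$, the sum over $s\in\{s_0,s_1,m,m'\}$. Therefore
$$x-V_0=s_1(V_1-V_0)s_1+\sum_{s}s(U_*)\,[V_0,s(U_*)] . \tag{7}$$
The commutator for $s_0$ vanishes, since $s_0(U_*)=s_0(U_0)$ commutes with $V_0$. For the other three, $[V_0,s(U_*)]=[V_0,s(U_*)-s(U_0)]$ has norm at most $\frac2{20}$. Hence $\|x-V_0\|\le.01+3\cdot\frac2{20}=.31$.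

By (F2), $x$ is invertible. Let $V_*=x|x|^{-1}$. Since $W$ is unitary and commutes with $x$, it commutes with $x^*$, hence with $|x|^{-1}$ and with $V_*$. Moreover, by (1),
$$\|V_*-V_0\|\le3(.31)+(.31)^2<1.03,\qquad\|V_*-V_1\|<1.04 .$$
Both are less than $2$, and this is all we need.

**Step 5. Assemble the path.** By (4) and Lemma 2 applied to $g_j-1$, which is supported in $K_j(.12)\subset K_j(.14)$,
$$g_j(U_j)=g_j(U_*)=\hat g_j(G(U_*))=\hat g_j(W),\qquad j=0,1. \tag{8}$$
Concatenate the following paths of commuting unitary pairs.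

1. $(U_0,V_0)\to(g_0(U_0),V_0)$: apply to $U_0$ a homotopy $f_t$ from $\mathrm{id}_{\mathbb T}$ to $g_0$. The path $f_t(U_0)$ is norm continuous because $f_t$ is continuous in the sup norm, and it commutes with $V_0$.
2. $(g_0(U_0),V_0)\to(g_0(U_0),V_*)$: the unitary $g_0(U_0)$ commutes with $V_0$ and, being $\hat g_0(W)$, with $V_*$. Since $\|V_0-V_*\|<2$, use (F3) in the C\*-algebra $\{g_0(U_0)\}'\cap A$.
3. $(g_0(U_0),V_*)=(\hat g_0(W),V_*)\to(\hat g_1(W),V_*)=(g_1(U_1),V_*)$ via $(\hat g_t(W),V_*)$.
4. $(g_1(U_1),V_*)\to(g_1(U_1),V_1)$: as in 2, since $\|V_*-V_1\|<2$ and both $V_*$ and $V_1$ commute with $g_1(U_1)=\hat g_1(W)$.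
5. $(g_1(U_1),V_1)\to(U_1,V_1)$: as in 1, backward.

Together with the conjugation path of Step 2, traversed backward, this joins the original pairs. This proves Theorem 1. $\blacksquare$

## 7. Replacing the second unitary by a semiprojective algebra

The unitaries $V_j$ entered the proof in just two ways: nearby ones are joined by a path inside a given algebra (F3), and the average $x$ was corrected to an honest unitary (F2). Semiprojective algebras have both properties in a suitable form.

**Definition.** A unital separable C\*-algebra $D$ is *semiprojective* if for every unital $B$, increasing closed ideals $I_1\subset I_2\subset\cdots$ of $B$ and $I=\overline{\bigcup_NI_N}$, each unital \*-homomorphism $D\to B/I$ lifts to a unital \*-homomorphism $D\to B/I_N$ for some $N$.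

**Example.** $D=C(\mathbb T)$. A unital \*-homomorphism from $C(\mathbb T)$ is the choice of a unitary, so we must lift a unitary $u\in B/I$. Choose $b\in B$ with image $u$. The norm of an element of $B/I$ is the limit of its norms in $B/I_N$, since the distance to $\overline{\bigcup I_N}$ is the decreasing limit of the distances to $I_N$. Applied to $1-b^*b$ and $1-bb^*$, which are $0$ in $B/I$, this shows that for large $N$ the image $b_N$ of $b$ in $B/I_N$ satisfies $\|1-b_N^*b_N\|<1$ and $\|1-b_Nb_N^*\|<1$. So $b_N$ is invertible, and its polar unitary lifts the polar unitary of $u$, which is $u$.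

A path $\varphi_t:D\to A$ of unital \*-homomorphisms is *point-norm continuous* if $t\mapsto\varphi_t(d)$ is norm continuous for every $d\in D$; two homomorphisms joined by such a path are called *homotopic* in $A$. A map $\theta$ is *completely positive* if all its matrix amplifications are positive; unital completely positive maps are contractive and \*-preserving. For example, $d\mapsto\sum_i s_i\varphi_i(d)s_i$ is unital completely positive if the $\varphi_i$ are unital \*-homomorphisms, $s_i=s_i^*$ and $\sum s_i^2=1$.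

**Theorem 2.** Let $D$ be separable, unital and semiprojective. There are a finite $F\subset D$ and $\varepsilon>0$ such that for every unital C\*-algebra $A$, unital \*-homomorphisms $\varphi_0,\varphi_1:D\to A$ and unitaries $U_i\in A$ commuting with $\varphi_i(D)$ $(i=0,1)$, if $\|U_0-U_1\|<\varepsilon$ and $\|\varphi_0(d)-\varphi_1(d)\|<\varepsilon$ for $d\in F$, then there are a norm-continuous path of unitaries $U_t$ and a point-norm continuous path of unital \*-homomorphisms $\varphi_t:D\to A$ joining them, with $U_t$ commuting with $\varphi_t(D)$ for all $t$. Equivalently, sufficiently close unital \*-homomorphisms $C(\mathbb T)\otimes D\to A$ are homotopic, uniformly in $A$.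

The two formulations agree for the following reason. Since $C(\mathbb T)$ is nuclear, $C(\mathbb T)\otimes D$ is universal for pairs of homomorphisms with commuting ranges, so $\Phi\mapsto(\Phi(z\otimes1),\Phi(1\otimes\,\cdot\,))$ is a bijection from unital \*-homomorphisms $C(\mathbb T)\otimes D\to A$ to commuting pairs $(U,\varphi)$. The elements $z^n\otimes d$ span a dense subspace and the $\Phi$'s are contractive. So point-norm continuity of $\Phi_t$ is the same as continuity of $U_t$ and $\varphi_t$. Also, closeness of two $\Phi$'s on a given finite set is guaranteed by closeness of the $U$'s and by closeness of the $\varphi$'s on a suitable finite subset of $D$; conversely, closeness on $\{z\otimes1\}\cup(1\otimes F)$ is the hypothesis of the theorem.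

*Proof of Theorem 2.*

**Step 1. Nearby homomorphisms are homotopic (replacing (F3)).** We claim:

**(b)** There are a finite $F_b\subset D$ and $\delta_b>0$ such that, for every unital $B$, unital \*-homomorphisms $\varphi,\psi:D\to B$ with $\|\varphi(d)-\psi(d)\|<\delta_b$ for $d\in F_b$ are homotopic in $B$.

Let $F_1\subset F_2\subset\cdots$ be finite sets with dense union in $D$. If (b) fails, then for each $n$ there are $\varphi_n,\psi_n:D\to B_n$, not homotopic in $B_n$, with $\|\varphi_n(d)-\psi_n(d)\|<\frac1n$ on $F_n$. By density and contractivity, $\|\varphi_n(d)-\psi_n(d)\|\to0$ for all $d\in D$. Let $P=\prod_nC([0,1],B_n)$ (bounded sequences) and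
$$I_N=\{f\in P: f_n=0\text{ for }n\ge N,\ f_n(0)=f_n(1)=0\text{ for all }n\}.$$
These are increasing closed ideals, and $I=\overline{\bigcup I_N}$ consists of the $f$ with $f_n(0)=f_n(1)=0$ for all $n$ and $\|f_n\|\to0$. Let $\ell_n(d)(t)=(1-t)\varphi_n(d)+t\psi_n(d)$. Each $\ell_n$ is linear, unital, \*-preserving and contractive, and expanding the products gives
$$\big(\ell_n(dd')-\ell_n(d)\ell_n(d')\big)(t)=t(1-t)\,(\varphi_n(d)-\psi_n(d))(\varphi_n(d')-\psi_n(d')).$$
This vanishes at $t=0,1$ and tends to $0$ in norm as $n\to\infty$. So $(\ell_n)_n$ induces a unital \*-homomorphism $D\to P/I$. By semiprojectivity it lifts to $D\to P/I_N$ for some $N$. For $n\ge N$ the $n$th coordinate is well defined on $P/I_N$ and gives a unital \*-homomorphism $\lambda_n:D\to C([0,1],B_n)$. Evaluation of the $n$th coordinate at $t=0$ or $t=1$ is already well defined on $P/I$, so $\lambda_n$ has endpoints exactly $\varphi_n$ and $\psi_n$. Thus $\varphi_n,\psi_n$ are homotopic, a contradiction.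

**Step 2. Almost multiplicative maps are near homomorphisms (replacing the polar decomposition of $x$).** We claim:

**(a)** There are a finite $F_a\subset D$ and $\delta_a>0$ such that for every unital $B$ and every unital completely positive $\theta:D\to B$ with $\|\theta(dd')-\theta(d)\theta(d')\|<\delta_a$ for $d,d'\in F_a$ there is a unital \*-homomorphism $\psi:D\to B$ with $\|\psi(d)-\theta(d)\|<\delta_b/2$ for $d\in F_b$.

If not, for each $n$ there is $\theta_n:D\to B_n$ with $\|\theta_n(dd')-\theta_n(d)\theta_n(d')\|<\frac1n$ on $F_n$ for which no such $\psi$ exists. The $\theta_n$ are contractive, so by density $\|\theta_n(dd')-\theta_n(d)\theta_n(d')\|\to0$ for all $d,d'\in D$, and $(\theta_n)_n$ induces a unital \*-homomorphism $D\to\prod B_n/\bigoplus B_n$, where $\bigoplus B_n$ is the ideal of sequences tending to $0$. It is the closure of the union of the increasing ideals $\{f:f_n=0\text{ for }n\ge N\}$, and the quotient of $\prod B_n$ by such an ideal is $\prod_{n\ge N}B_n$. By semiprojectivity we obtain,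 for some $N$, unital \*-homomorphisms $\psi_n:D\to B_n$ $(n\ge N)$ with $\|\psi_n(d)-\theta_n(d)\|\to0$ for all $d\in D$. For large $n$ this contradicts the choice of $\theta_n$.

**Step 3. Choose $F$ and $\varepsilon$.** Put $F=F_b\cup F_a\cup F_aF_a$, with $F_aF_a=\{dd':d,d'\in F_a\}$, and $M=\max\big(1,\max_{d\in F}\|d\|\big)$. Let
$$\kappa=\min\Big(\frac{\delta_b}4,\ \frac{\delta_a}{1+2M}\Big).$$
By (F1) choose $\tau_0\in(0,.01]$ such that $\|U-U'\|\le4\tau_0$ implies $\|s(U)-s(U')\|\le\frac{\kappa}{12M}$ for $s\in\{s_1,m,m'\}$. Let $\delta$ be as in Lemma 1 for $\eta=\min\big(\frac{\tau_0}4,\frac{\kappa}{8M}\big)$, and put $\varepsilon=\min\big(\delta,\frac{\tau_0}2,\frac\kappa4\big)$.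

**Step 4. Conjugate and glue.** Given $U_i,\varphi_i$ as in the theorem, take $w$ from Lemma 1 and a unitary path $w_t$ from $1$ to $w$. Conjugating by $w_t$ joins $(U_1,\varphi_1)$ to $(wU_1w^*,w\varphi_1(\cdot)w^*)$ through commuting pairs. Rename the latter $(U_1,\varphi_1)$. Then $\|U_0-U_1\|\le\tau_0$, the hypotheses of Lemma 2 hold, and for $d\in F$
$$\|\varphi_0(d)-\varphi_1(d)\|<\varepsilon+2\eta M\le\tfrac\kappa4+\tfrac\kappa4=\tfrac\kappa2 . \tag{9}$$
Let $U_*$ be as in Lemma 2, so $\|U_*-U_0\|\le4\tau_0$, and put $W=G(U_*)$.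

**Step 5. Average into the commutant of $W$.** With $s_0,s_1,m,m'$ evaluated at $U_*$, define
$$\theta(d)=s_0\varphi_0(d)s_0+s_1\varphi_1(d)s_1+m\varphi_0(d)m+m'\varphi_0(d)m' .$$
By (2) this is unital, and it is completely positive. It maps into the C\*-algebra $B=\{W\}'\cap A$. Indeed, (3) shows that $W$ commutes with the last two terms. For the first two, $s_j(U_*)=s_j(U_j)$ and $Ws_j(U_*)=s_j(U_*)W=q_j(U_j)$ with $q_j=Gs_j$, by Lemma 2, and both commute with $\varphi_j(d)$, so
$$W\,s_j\varphi_j(d)s_j=\varphi_j(d)(q_js_j)(U_j)=s_j\varphi_j(d)s_j\,W .$$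
Positivity of matrices does not depend on the ambient algebra, so $\theta:D\to B$ is completely positive.

The identity (7), with $\varphi_i(d)$ in place of $V_i$, holds for the same reason. The commutator for $s_0$ vanishes, and $\|[\varphi_0(d),s(U_*)]\|=\|[\varphi_0(d),s(U_*)-s(U_0)]\|\le2\|d\|\,\|s(U_*)-s(U_0)\|$ for the others. So
$$\|\theta(d)-\varphi_0(d)\|\le\|\varphi_1(d)-\varphi_0(d)\|+2\|d\|\sum_{s\in\{s_1,m,m'\}}\|s(U_*)-s(U_0)\| .$$
For $d\in F$, (9) and the choice of $\tau_0$ give $\|\theta(d)-\varphi_0(d)\|<\frac\kappa2+2M\cdot3\cdot\frac\kappa{12M}=\kappa$.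

**Step 6. Correct $\theta$ to a homomorphism into $B$.** For $d,d'\in F_a$ we have $d,d',dd'\in F$, hence
$$\|\theta(dd')-\theta(d)\theta(d')\|\le\|\theta(dd')-\varphi_0(dd')\|+\|\varphi_0(d)\varphi_0(d')-\theta(d)\theta(d')\|<\kappa+2M\kappa\le\delta_a .$$
By (a), applied in $B=\{W\}'\cap A$, there is a unital \*-homomorphism $\varphi_*:D\to\{W\}'\cap A$ with $\|\varphi_*(d)-\theta(d)\|<\delta_b/2$ on $F_b$. On $F_b$ we also have $\|\theta(d)-\varphi_0(d)\|<\kappa<\delta_b/2$ and $\|\theta(d)-\varphi_1(d)\|<2\kappa\le\delta_b/2$. Therefore $\|\varphi_*(d)-\varphi_j(d)\|<\delta_b$ on $F_b$ for $j=0,1$.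

**Step 7. Assemble the path.** Equation (8) holds as before, so $g_j(U_j)=\hat g_j(W)$ commutes with $\varphi_*(D)$ and with $\varphi_j(D)$. Run through
$$(U_0,\varphi_0)\to(g_0(U_0),\varphi_0)\to(g_0(U_0),\varphi_*)=(\hat g_0(W),\varphi_*)\to(\hat g_1(W),\varphi_*)=(g_1(U_1),\varphi_*)\to(g_1(U_1),\varphi_1)\to(U_1,\varphi_1).$$
The first and last parts are functional calculus along homotopies between $\mathrm{id}_{\mathbb T}$ and $g_j$. The middle part is $(\hat g_t(W),\varphi_*)$. The second and fourth parts exist by (b) applied in the C\*-algebra $\{g_j(U_j)\}'\cap A$ to the pair $\varphi_j,\varphi_*$. At every moment the unitary commutes with the range of the homomorphism. Undoing the conjugation of Step 4 finishes the proof. $\blacksquare$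

## 8. Free groups, graphs, and homotopy domination

**Free groups.** Let $D=C^*(\mathbb F_k)$ with canonical unitary generators $v^1,\dots,v^k$. A unital \*-homomorphism $D\to B/I$ is a choice of $k$ unitaries, and each of them lifts to a unitary in $B/I_N$ for all large $N$ by the argument given for $C(\mathbb T)$; take $N$ large enough for all $k$. So $D$ is semiprojective. Theorem 2 yields: *for each $k$ there is $\varepsilon_k>0$ such that if $U_i$ commutes with each of the unitaries $V_i^1,\dots,V_i^k$ $(i=0,1)$, with no relation assumed among the $V$'s, and all corresponding unitaries are $\varepsilon_k$-close, then the two tuples are joined by a path of such tuples.*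

To pass from generators to the set $F$ of Theorem 2, approximate each $d\in F$ within $\varepsilon/3$ by a \*-polynomial $p_d$ in $v^1,\dots,v^k$. A word of length $L$ in the unitaries and their adjoints changes by at most $L\varepsilon_k$, so for small $\varepsilon_k\le\varepsilon$ we have $\|p_d(V_0)-p_d(V_1)\|<\varepsilon/3$ for $d\in F$, and then $\|\varphi_0(d)-\varphi_1(d)\|<\varepsilon$. For $k=1$ we have $D=C(\mathbb T)$, the case of Theorem 1.

**Finite graphs.** Let $\Gamma$ be a finite graph. Then $C(\Gamma)$ is semiprojective; we quote Sørensen–Thiel, *A characterization of semiprojectivity for commutative C\*-algebras*, Proc. London Math. Soc. 105 (2012): $C(X)$ is semiprojective if and only if $X$ is an ANR with $\dim X\le1$. If semiprojectivity is defined with \*-homomorphisms that need not be unital, the unital version used here follows for unital $D$. Indeed, if a lift $\psi:D\to B/I_N$ of a unital map is given, then $1-\psi(1)$ is a projection that is $0$ in $B/I$. So for some larger $N'$ its image in $B/I_{N'}$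 is a projection of norm less than $1$, that is, $0$, and the composition $D\to B/I_{N'}$ is unital.

Since $C(\mathbb T)\otimes C(\Gamma)=C(\mathbb T\times\Gamma)$, Theorem 2 says that nearby unital homomorphisms $C(\mathbb T\times\Gamma)\to A$ are homotopic, uniformly in $A$. By the same quoted theorem, $C(\mathbb T\times\Gamma)$ itself is not semiprojective when $\dim(\mathbb T\times\Gamma)=2$.

**Homotopy domination.** Say that $C$ has the property with $(F,\varepsilon)$, where $F\subset C$ is finite and $\varepsilon>0$, if for every unital $A$ any two unital \*-homomorphisms $C\to A$ that are $\varepsilon$-close on $F$ are homotopic. *Suppose $a:E\to C$ and $b:C\to E$ are unital \*-homomorphisms with $b\circ a\simeq\mathrm{id}_E$, and $C$ has the property with $(F,\varepsilon)$. Then $E$ has it with $(b(F),\varepsilon)$.* To see this, let $f_0,f_1:E\to A$ be unital \*-homomorphisms that are $\varepsilon$-close on $b(F)$. Then $f_0b$ and $f_1b$ are $\varepsilon$-close on $F$, so $f_0b\simeq f_1b$. Composing this homotopy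 with $a$, and composing the homotopy $ba\simeq\mathrm{id}_E$ with $f_0$ and with $f_1$, we obtain
$$f_0\simeq f_0ba\simeq f_1ba\simeq f_1 .$$
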